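
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Intersections of groups generated by class transpositions}


\begin{abstract}
For a set $\mathbb{P}$ of odd primes, let $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ be the group of permutations of $\mathbb{Z}$ generated by the class transpositions whose moduli have all their odd prime factors in $\mathbb{P}$. We prove that $\mathrm{CT}_{\mathbb{P}_1}(\mathbb{Z})\cap\mathrm{CT}_{\mathbb{P}_2}(\mathbb{Z})=\mathrm{CT}_{\mathbb{P}_1\cap\mathbb{P}_2}(\mathbb{Z})$, as had been conjectured, and the same for arbitrary nonempty families. The main step describes $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ without generators, as the group of all permutations that map the classes of one finite partition of $\mathbb{Z}$ onto those of another by the obvious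 affine maps, where all moduli have their prime factors in $\mathbb{P}\cup\{2\}$. We also treat joins, and we determine exactly what happens when the prime $2$ is not available; in that case the intersection property can fail.
\end{abstract}

\section{Introduction}

For a residue class $r(m)=r+m\mathbb{Z}$ we always take $0\le r<m$. If $r_1(m_1)$ and $r_2(m_2)$ are disjoint residue classes, the \emph{class transposition} $(r_1(m_1),r_2(m_2))$ is the permutation of $\mathbb{Z}$ that interchanges $r_1+km_1$ and $r_2+km_2$ for every integer $k$ and fixes all other points. Let $\mathrm{CT}(\mathbb{Z})$ be the group generated by all class transpositions. For a set $\mathbb{P}$ of odd primes, let $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ be the subgroup generated by those class transpositions $(r_1(m_1),r_2(m_2))$ for which all odd prime factors of $m_1$ and $m_2$ lie in $\mathbb{P}$. Thus $\mathrm{CT}_\emptyset(\mathbb{Z})$ is generated by the class transpositions whose moduli are powers of $2$. The groups $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ are known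 to be simple; we do not use this.

How does $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ depend on $\mathbb{P}$? Every generator of $\mathrm{CT}_{\mathbb{P}_1\cap\mathbb{P}_2}(\mathbb{Z})$ lies in both $\mathrm{CT}_{\mathbb{P}_1}(\mathbb{Z})$ and $\mathrm{CT}_{\mathbb{P}_2}(\mathbb{Z})$, so $\mathrm{CT}_{\mathbb{P}_1\cap\mathbb{P}_2}(\mathbb{Z})\le\mathrm{CT}_{\mathbb{P}_1}(\mathbb{Z})\cap\mathrm{CT}_{\mathbb{P}_2}(\mathbb{Z})$. The conjecture is that equality holds.

\begin{conjecture}[\cite{problem}]
Let $\mathbb{P}_1,\mathbb{P}_2$ be sets of odd primes. Then $\mathrm{CT}_{\mathbb{P}_1}(\mathbb{Z})\cap\mathrm{CT}_{\mathbb{P}_2}(\mathbb{Z})=\mathrm{CT}_{\mathbb{P}_1\cap\mathbb{P}_2}(\mathbb{Z})$. In particular, $\mathrm{CT}_\emptyset(\mathbb{Z})$ is the intersection of all groups $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ with $\mathbb{P}\neq\emptyset$.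
\end{conjecture}

We prove this conjecture. The difficulty is that the groups are given by generators. An element $g$ of the intersection comes with two unrelated factorizations, one over the primes of $\mathbb{P}_1\cup\{2\}$ and one over those of $\mathbb{P}_2\cup\{2\}$, and in general neither is a factorization over the common primes. What the two factorizations share is only $g$ itself, so we must read off from $g$, as a map, which primes are needed to factor it. A concrete case is the permutation
\begin{equation}\label{eq:g}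
g(x)=\begin{cases} x/2 & \text{if } x\in 0(4),\\ (3x-1)/2 & \text{if } x\in 1(4),\\ 3x/2 & \text{if } x\in 2(4),\\ (3x+1)/2 & \text{if } x\in 3(4),\end{cases}
\end{equation}
which maps $0(4),1(4),2(4),3(4)$ onto $0(2),1(6),3(6),5(6)$. The only primes one sees in $g$ are $2$ and $3$. But is $g$ a product of class transpositions at all, and if so, do moduli divisible by no primes other than $2$ and $3$ suffice? The main step of the proof says yes, for $g$ and for every permutation of this shape.

\medskip
\noindent\textbf{Notation and results.}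
Let $S$ be a set of primes. An \emph{$S$-number} is a positive integer all of whose prime factors lie in $S$. An \emph{$S$-class} is a residue class $X=r(m)$ whose modulus $m=:\mu(X)$ is an $S$-number. An \emph{$S$-partition} is a finite partition of $\mathbb{Z}$ into $S$-classes. Let $\mathcal{C}_S$ be the group generated by the class transpositions of disjoint $S$-classes, so that
\[
\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})=\mathcal{C}_{\mathbb{P}\cup\{2\}} .
\]
For residue classes $X=r(m)$ and $Y=r'(m')$ the \emph{canonical map} from $X$ to $Y$ is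
\[
\beta_{X,Y}:X\to Y,\qquad r+km\mapsto r'+km'\quad(k\in\mathbb{Z}).
\]
For a bijection $\pi:A\to B$ between $S$-partitions let $g_\pi$ be the permutation of $\mathbb{Z}$ that equals $\beta_{X,\pi(X)}$ on each $X\in A$, and let $\mathcal{G}_S$ be the set of all these $g_\pi$. For the set $S$ of all primes we write $\mathcal{G}$. The permutation \eqref{eq:g} lies in $\mathcal{G}_{\{2,3\}}$. Maps are composed from right to left, $\mathbb{N}_0=\{0,1,2,\dots\}$, and $R^{(S)}$ denotes the finitely supported families $(x_p)_{p\in S}$ with $x_p\in R$.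

\begin{theorem}\label{thm:main}
If $2\in S$, then $\mathcal{C}_S=\mathcal{G}_S$.
\end{theorem}

\begin{theorem}\label{thm:int}
For every nonempty family $(\mathbb{P}_i)$ of sets of odd primes,
\[
\bigcap_i \mathrm{CT}_{\mathbb{P}_i}(\mathbb{Z})=\mathrm{CT}_{\bigcap_i\mathbb{P}_i}(\mathbb{Z}).
\]
In particular $\mathrm{CT}_\emptyset(\mathbb{Z})=\bigcap_{\mathbb{P}\ne\emptyset}\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$.
\end{theorem}

\begin{theorem}\label{thm:join}
\textup{(a)} $\mathrm{CT}(\mathbb{Z})$ is the group of all permutations $g$ of $\mathbb{Z}$ with $g(\mathbb{N}_0)=\mathbb{N}_0$ for which there is an $m\ge1$ such that $g$ is affine on every residue class modulo $m$.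

\textup{(b)} For every nonempty family $(\mathbb{P}_i)$ of sets of odd primes, the group generated by all $\mathrm{CT}_{\mathbb{P}_i}(\mathbb{Z})$ is $\mathrm{CT}_{\bigcup_i\mathbb{P}_i}(\mathbb{Z})$. Together with Theorem~\ref{thm:int}: the map $\mathbb{P}\mapsto\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ from sets of odd primes to subgroups is injective and preserves arbitrary nonempty meets and joins.
\end{theorem}

In (a) the condition $g(\mathbb{N}_0)=\mathbb{N}_0$ cannot be dropped: all class transpositions satisfy it, but the affine permutations $x\mapsto x+1$ and $x\mapsto -x$ do not.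

Theorem~\ref{thm:main} fails whenever $S$ consists of at least two primes, all of them odd. Nor is the conjecture a formal matter: its analog for the groups $\mathcal{C}_S$ with arbitrary $S$ is false. The precise statement is as follows.

\begin{theorem}\label{thm:gen}
Let $S\ne\emptyset$ be any set of primes, $d=d(S)=\gcd\{p-1:p\in S\}$ and $b_p=(p-1)/d$. Then $\mathcal{C}_S$ is normal in $\mathcal{G}_S$ and
\[
\mathcal{G}_S/\mathcal{C}_S\;\cong\;\Big\{x\in(\mathbb{Z}/d)^{(S)}:\ \sum_{p}b_px_p=0\Big\},
\]
which is isomorphic to $(\mathbb{Z}/d)^{|S|-1}$ for finite $S$. If $S=S_1\cap S_2\neq\emptyset$ and $l=\mathrm{lcm}(d(S_1),d(S_2))$, then $l\mid d(S)$, and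
\[
\mathcal{C}_{S_1}\cap\mathcal{C}_{S_2}=\mathcal{C}_S\quad\Longleftrightarrow\quad |S|=1\ \text{ or }\ d(S)=l .
\]
For instance, equality fails for $S_1=\{3,5,13\}$ and $S_2=\{5,7,13\}$.
\end{theorem}

\noindent\textbf{The idea.}
For the groups $\mathcal{G}_S$ the intersection property is a consequence of the Chinese Remainder Theorem (Section~\ref{sec:moduli}), so the conjecture rests on Theorem~\ref{thm:main}. To prove it, we refine partitions by splitting a class into $p$ classes, for $p\in S$. Modulo $\mathcal{C}_S$ it does not matter \emph{which} class is split, only how often each prime is used. This makes $\mathcal{G}_S/\mathcal{C}_S$ a quotient of a group of ``balanced'' splitting vectors. Splitting a class into $pq$ parts in two ways, first by $p$ or first by $q$, produces relations in this quotient, and if $2\in S$ these relations kill everything.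

\section{Piecewise canonical permutations}\label{sec:basic}

In this section $S$ is any set of primes.

For a residue class $X=r(m)$ and integers $t\ge1$, $0\le j<t$ put
\[
X^{(j,t)}=(r+jm)(tm).
\]
This is in standard form because $0\le r+jm<tm$, and for fixed $t$ the classes $X^{(0,t)},\dots,X^{(t-1,t)}$ partition $X$.

\begin{lemma}\label{lem:canonical}
Let $X,Y,Z$ be residue classes.
\begin{enumerate}
\item[(a)] Every residue class contained in $X$ is of the form $X^{(j,t)}$.
\item[(b)] The restriction of $\beta_{X,Y}$ to $X^{(j,t)}$ is $\beta_{X^{(j,t)},Y^{(j,t)}}$.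
\item[(c)] $\beta_{Y,Z}\,\beta_{X,Y}=\beta_{X,Z}$ and $\beta_{X,Y}^{-1}=\beta_{Y,X}$.
\item[(d)] $\beta_{X,Y}$ maps $X\cap\mathbb{N}_0$ onto $Y\cap\mathbb{N}_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $X=r(m)$, $Y=r'(m')$.
(a) Let $s(n)\subseteq r(m)$. Both $s$ and $s+n$ lie in $r(m)$, so $m\mid n$, say $n=tm$, and $s\equiv r \bmod m$. Since $r$ is the least nonnegative element of $r(m)$, we have $s=r+jm$ with $j\ge0$, and $s<tm$ gives $j<t$.
(b) $\beta_{X,Y}$ sends $r+jm+ktm$ to $r'+jm'+ktm'$.
(c) is immediate from the definition. (d) holds because $r+km\ge0$ if and only if $k\ge0$, and likewise for $Y$.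
\end{proof}

Part (b) is what makes refinement possible. Let $\pi:A\to B$ be a bijection of $S$-partitions, and choose an $S$-number $t_X$ for each $X\in A$. Replace each $X$ by the classes $X^{(j,t_X)}$ and each $\pi(X)$ by the classes $\pi(X)^{(j,t_X)}$, and match them by $j$. The new bijection $\pi'$ satisfies
\begin{equation}\label{eq:refine}
g_{\pi'}=g_\pi .
\end{equation}
For an $S$-number $N$ let $Z_N$ be the partition of $\mathbb{Z}$ into the classes modulo $N$. If $N$ is divisible by all moduli of $A$, the choice $t_X=N/\mu(X)$ makes $Z_N$ the source of $\pi'$; if $N$ is divisible by all moduli of $B$, the choice $t_X=N/\mu(\pi(X))$ makes $Z_N$ the target.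

\begin{lemma}\label{lem:group}
$\mathcal{G}_S$ is a group, its elements map $\mathbb{N}_0$ onto $\mathbb{N}_0$, and $\mathcal{C}_S$ is a normal subgroup of $\mathcal{G}_S$.
\end{lemma}

\begin{proof}
\emph{Group.} By Lemma~\ref{lem:canonical}(c), $g_\pi^{-1}=g_{\pi^{-1}}$. Given $g,h\in\mathcal{G}_S$, let $N$ be an $S$-number divisible by all moduli of a target partition of $g$ and of a source partition of $h$. After refinement, $g=g_\pi$ with $\pi:A\to Z_N$ and $h=g_\rho$ with $\rho:Z_N\to D$, so $hg=g_{\rho\pi}\in\mathcal{G}_S$. The statement on $\mathbb{N}_0$ is Lemma~\ref{lem:canonical}(d).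

\emph{Containment.} Let $X,Y$ be disjoint $S$-classes. The complement of $X\cup Y$ is a union of classes $W$ modulo $\mathrm{lcm}(\mu(X),\mu(Y))$. Thus $X$, $Y$ and these $W$ form an $S$-partition, and $(X,Y)=g_\pi$ where $\pi$ interchanges $X$ and $Y$ and fixes each $W$.

\emph{Normality.} Let $g=g_\pi$, $\pi:A\to B$, and let $\tau=(X,Y)$ be a generator of $\mathcal{C}_S$. Let $t$ be the least common multiple of the moduli of $A$. The classes $X_j=X^{(j,t)}$ and $Y_j=Y^{(j,t)}$ have moduli divisible by all moduli of $A$, so each lies in a single element of $A$. By Lemma~\ref{lem:canonical}(a),(b), $g$ restricts to canonical maps $\beta_{X_j,X'_j}$ and $\beta_{Y_j,Y'_j}$ onto $S$-classes $X_j',Y_j'$. By Lemma~\ref{lem:canonical}(b), $\tau=\prod_{j}(X_j,Y_j)$. Since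
$\beta_{Y_j,Y_j'}\,\beta_{X_j,Y_j}\,\beta_{X_j',X_j}=\beta_{X_j',Y_j'}$,
we have $g\,(X_j,Y_j)\,g^{-1}=(X'_j,Y'_j)$, and so $g\tau g^{-1}=\prod_j(X_j',Y_j')\in\mathcal{C}_S$. Applied to $g^{-1}$ as well, this proves normality.
\end{proof}

\section{The primes of a permutation}\label{sec:moduli}

We now show that membership in $\mathcal{G}_S$ can be read off from the map. Call $n\ge1$ a \emph{modulus} of a permutation $g$ of $\mathbb{Z}$ if on each residue class modulo $n$ the map $g$ is affine, that is, $g(x)=\alpha x+\gamma$ with $\alpha,\gamma\in\mathbb{Q}$ depending on the class.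

\begin{lemma}\label{lem:gcd}
If $n_1$ and $n_2$ are moduli of $g$, then so is $e=\gcd(n_1,n_2)$. Hence, if $g$ has a modulus, its least modulus $m(g)$ divides every modulus of $g$.
\end{lemma}

\begin{proof}
Let $r(e)$ be a class modulo $e$, and let $X,Y\subseteq r(e)$ be classes modulo $n_1$ and $n_2$, respectively. By the Chinese Remainder Theorem $X\cap Y$ is nonempty, hence a residue class and infinite. Two affine maps that agree at two points coincide, so $g$ is given by the same affine map on $X$ and on $Y$. Fix $Y$ and let $X$ vary over all classes modulo $n_1$ in $r(e)$: thus $g$ is affine on $r(e)$. For the second statement, if $n$ is a modulus, then so is $\gcd(m(g),n)\le m(g)$, which therefore equals $m(g)$.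
\end{proof}

\begin{lemma}\label{lem:form}
Let $m$ be a modulus of $g$ and $g(\mathbb{N}_0)=\mathbb{N}_0$. For $0\le r<m$ let $\alpha_r$ be the slope of $g$ on $r(m)$. Then $m_r=\alpha_rm$ is a positive integer and $g$ restricts on $r(m)$ to the canonical map onto the residue class $g(r)(m_r)$. In particular $g\in\mathcal{G}$.
\end{lemma}

\begin{proof}
By injectivity $\alpha_r\neq0$, and $\alpha_r>0$ because the numbers $g(r+km)=g(r)+k\alpha_rm$ with $k\ge0$ are all nonnegative. Further, $m_r=g(r+m)-g(r)$ is an integer, so $g(r(m))$ is a residue class modulo $m_r$. Since $g$ is a bijection with $g(\mathbb{N}_0)=\mathbb{N}_0$, it maps $r(m)\cap\mathbb{N}_0$ onto $g(r(m))\cap\mathbb{N}_0$; as $g$ is increasing on $r(m)$, it sends the least element $r$ of the former set to the least nonnegative element of $g(r(m))$. So $0\le g(r)<m_r$, and $g(r+km)=g(r)+km_r$ is the canonical map.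
\end{proof}

\begin{proposition}\label{prop:crit}
Let $g\in\mathcal{G}$. Then $g\in\mathcal{G}_S$ if and only if $m(g)$ and $m(g^{-1})$ are $S$-numbers.
\end{proposition}

\begin{proof}
Let $g=g_\pi$ with $\pi:A\to B$ a bijection of $S$-partitions. The least common multiple of the moduli of $A$ is an $S$-number and a modulus of $g$, and $m(g)$ divides it. The same argument applies to $g^{-1}\in\mathcal{G}_S$.

Conversely, let $m=m(g)$ and $m^*=m(g^{-1})$ be $S$-numbers. By Lemma~\ref{lem:form}, $g=g_\pi$ with $\pi(r(m))=g(r)(m_r)$, and we must show that each $m_r$ is an $S$-number. On $X=g(r)(m_r)$ the map $g^{-1}$ has slope $m/m_r$. Let $Y$ be a class modulo $m^*$ that meets $X$. Then $X\cap Y$ is infinite, so $g^{-1}$ also has slope $m/m_r$ on $Y$. By Lemma~\ref{lem:form} for $g^{-1}$, the number $m^*\cdot m/m_r$ is an integer. So $m_r$ divides $mm^*$ and is an $S$-number.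
\end{proof}

Both conditions are needed. The permutation \eqref{eq:g} has $m(g)=4$, a power of $2$. But $6$ is a modulus of $g^{-1}$, whereas $g^{-1}$ is not affine on $1(2)$, where $1,3,5,7\mapsto1,2,3,5$, nor on $0(3)$, where $0,3,6\mapsto 0,2,12$. So $m(g^{-1})=6$ and $g\notin\mathcal{G}_{\{2\}}$.

\begin{corollary}\label{cor:Gint}
For every nonempty family of sets $S_i$ of primes, $\bigcap_i\mathcal{G}_{S_i}=\mathcal{G}_{\bigcap_iS_i}$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:crit} both sides consist of those $g\in\mathcal{G}$ for which every prime dividing $m(g)\,m(g^{-1})$ lies in all $S_i$.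
\end{proof}

\section{Splitting partitions}\label{sec:split}

It remains to compare $\mathcal{C}_S$ with $\mathcal{G}_S$. In this section $S$ is a nonempty set of primes, and
\[
Q=\mathcal{G}_S/\mathcal{C}_S ,
\]
a group by Lemma~\ref{lem:group}. The aim is to show $Q=1$ if $2\in S$.

\subsection{Types}
The first point is that in $Q$ only the partitions matter, not the bijection between them. Let $A,B$ be $S$-partitions with $|A|=|B|$, and let $\pi,\rho:A\to B$ be bijections. Then $g_\rho=g_\pi\,g_{\pi^{-1}\rho}$, and $\pi^{-1}\rho$ is a permutation of $A$, hence a product of transpositions; so $g_{\pi^{-1}\rho}$ is a product of class transpositions of elements of $A$. Consequently the coset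
\[
[A,B]:=g_\pi\,\mathcal{C}_S\in Q
\]
does not depend on $\pi$. Composing bijections gives
\begin{equation}\label{eq:chain}
[A,A]=1,\qquad [A,C]=[B,C]\,[A,B].
\end{equation}
We say that $A$ and $B$ have the same \emph{type} if $|A|=|B|$ and $[A,B]=1$, in other words, if some element of $\mathcal{C}_S$ carries the classes of $A$ onto those of $B$ by canonical maps. By \eqref{eq:chain} this is an equivalence relation, and $[A,B]$ depends only on the types $a,b$ of $A,B$. We write $[a,b]=[A,B]$ and $|a|=|A|$, and we let $z_N$ be the type of $Z_N$.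

\subsection{Splitting}
For $X\in A$ and $p\in S$ let $A_{X,p}$ be the $S$-partition obtained from $A$ by replacing $X$ with $X^{(0,p)},\dots,X^{(p-1,p)}$. If $|A|=|B|$, $X\in A$ and $Y\in B$, choose a bijection $\pi:A\to B$ with $\pi(X)=Y$. By \eqref{eq:refine} the same permutation $g_\pi$ is induced by a bijection $A_{X,p}\to B_{Y,p}$. Hence
\begin{equation}\label{eq:splitinv}
[A_{X,p},B_{Y,p}]=[A,B]\qquad\text{for all }X\in A,\ Y\in B .
\end{equation}
If $A$ and $B$ have the same type, then so do $A_{X,p}$ and $B_{Y,p}$. For $B=A$ this says that it does not matter which class of $A$ is split: indeed, for $X\ne Y$ the class transposition $(X,Y)$ carries $A_{X,p}$ to $A_{Y,p}$. So there is a well-defined operation $\sigma_p$ on types, taking the type $a$ of $A$ to the type $\sigma_pa$ of any $A_{X,p}$, with $|\sigma_pa|=|a|+p-1$.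

\begin{lemma}\label{lem:rules}
Let $p,q\in S$ and let $a,b$ be types.
\begin{align}
&[\sigma_pa,\sigma_pb]=[a,b] && \text{if } |a|=|b|; \label{eq:cancel}\\
&\sigma_p\sigma_qa=\sigma_q\sigma_pa && \text{if } |a|\ge2; \label{eq:comm}\\
&\sigma_q^{\,p}\,\sigma_pa=\sigma_p^{\,q}\,\sigma_qa . && \label{eq:pq}
\end{align}
\end{lemma}

\begin{proof}
\eqref{eq:cancel} is \eqref{eq:splitinv}. For \eqref{eq:comm}, take two different elements of a partition of type $a$ and split one by $p$ and the other by $q$; the order is irrelevant. For \eqref{eq:pq}, let $X$ be an element of a partition of type $a$. Splitting $X$ by $p$ and then each of the $p$ parts by $q$ replaces $X$ by all its subclasses of modulus $pq\,\mu(X)$. Splitting $X$ by $q$ and then each of the $q$ parts by $p$ gives the same partition.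
\end{proof}

\subsection{The smallest case}
These rules already settle the permutation \eqref{eq:g}, and the argument contains the whole idea.

\begin{example}\label{ex:23}
Let $S=\{2,3\}$ and $c=[\sigma_3z_2,\,\sigma_2^2z_2]\in Q$. This is the price of replacing one $3$-split by two $2$-splits. Splitting $1(2)$ by $3$ shows that $\sigma_3z_2$ is the type of $\{0(2),1(6),3(6),5(6)\}$, and splitting both classes of $Z_2$ by $2$ shows that $\sigma_2^2z_2$ is the type of $Z_4$. So $c=g^{-1}\mathcal{C}_S$ with $g$ as in \eqref{eq:g}.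

The price is the same everywhere: if $w$ is any product of $\sigma_2$'s and $\sigma_3$'s, then \eqref{eq:comm} and \eqref{eq:cancel} give
\[
[\sigma_3wz_2,\ \sigma_2^2wz_2]=[w\sigma_3z_2,\ w\sigma_2^2z_2]=c .
\]
Now consider the partition
\[
U=\{0(2),\,1(12),\,3(12),\,5(12),\,7(12),\,9(12),\,11(12)\}
\]
and let $y=\sigma_2^5z_2$, also of size $7$. The partition $U$ has two histories. It arises from $Z_2$ by splitting $1(2)$ into $1(6),3(6),5(6)$ and then each of these by $2$; this history has one $3$-split. It also arises by splitting $1(2)$ into $1(4),3(4)$ and then both by $3$; this history has two $3$-splits. Denote by $u$ the type of $U$. By \eqref{eq:cancel} the first history gives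
\[
[u,y]=[\sigma_2^3\sigma_3z_2,\ \sigma_2^3\sigma_2^2z_2]=[\sigma_3z_2,\sigma_2^2z_2]=c .
\]
In the second history we replace the two $3$-splits one at a time, using \eqref{eq:chain}:
\[
[u,y]=[\sigma_2^2\,\sigma_3\sigma_2z_2,\ \sigma_2^2\,\sigma_2^2\sigma_2z_2]\cdot[\sigma_3\,\sigma_3\sigma_2z_2,\ \sigma_2^2\,\sigma_3\sigma_2z_2]=c\cdot c .
\]
Hence $c=c^2$, so $c=1$ and $g\in\mathcal{C}_{\{2,3\}}=\mathrm{CT}_{\{3\}}(\mathbb{Z})$.
\end{example}

\subsection{Balanced splitting vectors}
In general we need to see that every element of $Q$ arises by comparing two splitting histories, and to keep track of the histories. For $u\in\mathbb{N}_0^{(S)}$ and a type $a$ with $|a|\ge2$ put $\sigma^ua=\prod_p\sigma_p^{u_p}a$. By \eqref{eq:comm} the order is irrelevant, and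
\[
|\sigma^ua|=|a|+\sum_{p\in S}(p-1)u_p .
\]
So $\sigma^ua$ and $\sigma^va$ can be compared precisely when $u-v$ lies in
\[
\Lambda=\Lambda_S=\Big\{x\in\mathbb{Z}^{(S)}:\ \sum_{p\in S}(p-1)x_p=0\Big\}.
\]
Let $e_p$ denote the standard basis vectors of $\mathbb{Z}^{(S)}$. We do not ask whether a given $S$-partition comes from $\{\mathbb{Z}\}$ by splitting; it is enough that it can be split further into a standard one. If $C$ is an $S$-partition of type $c$ with $|C|\ge2$, and $N$ is an $S$-number divisible by all moduli of $C$, then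
\begin{equation}\label{eq:toZN}
z_N=\sigma^wc\quad\text{for some } w\in\mathbb{N}_0^{(S)} .
\end{equation}
Indeed, each $X\in C$ can be split successively by the prime factors of $N/\mu(X)$ until only its subclasses of modulus $N$ are left.

\begin{proposition}\label{prop:phi}
There is a surjective homomorphism $\varphi:\Lambda_S\to Q$ such that
\[
\varphi(u-v)=[\sigma^ua,\sigma^va]
\]
for all types $a$ with $|a|\ge2$ and all $u,v\in\mathbb{N}_0^{(S)}$ with $u-v\in\Lambda_S$. Its kernel contains the vectors
\[
(q-1)e_p-(p-1)e_q\qquad(p,q\in S).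
\]
\end{proposition}

\begin{proof}
\emph{Independence of $u,v$.} If $u-v=u'-v'$, then $u+v'=u'+v$, and \eqref{eq:comm}, \eqref{eq:cancel} give
\[
[\sigma^ua,\sigma^va]=[\sigma^{u+v'}a,\sigma^{v+v'}a]=[\sigma^{u'+v}a,\sigma^{v'+v}a]=[\sigma^{u'}a,\sigma^{v'}a].
\]
So $\varphi_a(u-v):=[\sigma^ua,\sigma^va]$ is a well-defined map on $\Lambda$.

\emph{Independence of $a$.} By \eqref{eq:comm} and \eqref{eq:cancel}, $[\sigma^u\sigma^wa,\sigma^v\sigma^wa]=[\sigma^ua,\sigma^va]$, so $\varphi_{\sigma^wa}=\varphi_a$. Given types $a,a'$ of size at least $2$, choose partitions $A,A'$ of these types and an $S$-number $N$ divisible by all moduli of $A$ and $A'$. By \eqref{eq:toZN}, $\varphi_a=\varphi_{z_N}=\varphi_{a'}$. Write $\varphi$ for this common map.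

\emph{Homomorphism.} For $x=u-v$ and $x'=u'-v'$ in $\Lambda$,
\[
\varphi(x+x')=[\sigma^{u+u'}a,\sigma^{v+v'}a]=[\sigma^{v+u'}a,\sigma^{v+v'}a]\,[\sigma^{u+u'}a,\sigma^{v+u'}a]=\varphi(x')\,\varphi(x).
\]
Exchanging $x$ and $x'$ gives $\varphi(x+x')=\varphi(x)\varphi(x')$.

\emph{Surjectivity.} Let $g=g_\pi\in\mathcal{G}_S$ with $\pi:A\to B$. By \eqref{eq:refine} we may assume $|A|\ge2$, since $S\neq\emptyset$. Let $a,b$ be the types of $A,B$, and let $N$ be an $S$-number divisible by all moduli of $A$ and $B$. By \eqref{eq:toZN}, $z_N=\sigma^va=\sigma^wb$ for some $v,w$. Hence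
\[
g\,\mathcal{C}_S=[a,b]=[\sigma^wa,\sigma^wb]=[\sigma^wa,\sigma^va]=\varphi(w-v);
\]
here $w-v\in\Lambda$ because $|a|=|b|$ gives $|\sigma^wa|=|\sigma^wb|=N=|\sigma^va|$.

\emph{Kernel.} By \eqref{eq:pq}, $\sigma^{qe_p+e_q}a=\sigma^{e_p+pe_q}a$, and the difference of the two exponents is $(q-1)e_p-(p-1)e_q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $2\in S$. Taking $q=2$ in Proposition~\ref{prop:phi}, we see that $e_p-(p-1)e_2\in\ker\varphi$ for all $p\in S$. Each $x\in\Lambda_S$ is a combination of these vectors, since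
\[
\sum_{p\in S}x_p\big(e_p-(p-1)e_2\big)=x-\Big(\sum_{p\in S}(p-1)x_p\Big)e_2=x .
\]
So $\varphi$ is trivial. As it is surjective, $Q=1$, that is, $\mathcal{C}_S=\mathcal{G}_S$.
\end{proof}

The prime $2$ enters only through the coefficient $q-1=1$ of $e_p$. If all primes in $S$ are odd, the relations have only even coefficients, and we shall see in Section~\ref{sec:no2} that something then survives as soon as $|S|\ge2$.

\section{The intersection theorem}

\begin{proof}[Proof of Theorem~\ref{thm:int}]
Put $S_i=\mathbb{P}_i\cup\{2\}$, so that $\bigcap_iS_i=\big(\bigcap_i\mathbb{P}_i\big)\cup\{2\}$. By Theorem~\ref{thm:main}, applied to each $S_i$ and to $\bigcap_iS_i$, and by Corollary~\ref{cor:Gint},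
\[
\bigcap_i\mathrm{CT}_{\mathbb{P}_i}(\mathbb{Z})=\bigcap_i\mathcal{C}_{S_i}=\bigcap_i\mathcal{G}_{S_i}=\mathcal{G}_{\bigcap_iS_i}=\mathcal{C}_{\bigcap_iS_i}=\mathrm{CT}_{\bigcap_i\mathbb{P}_i}(\mathbb{Z}).
\]
The family of all nonempty sets of odd primes contains $\{3\}$ and $\{5\}$, so its intersection is empty; this gives the last statement.
\end{proof}

Theorem~\ref{thm:main} gives $\mathrm{CT}(\mathbb{Z})=\mathcal{G}$ and $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})=\mathcal{G}_{\mathbb{P}\cup\{2\}}$. With Proposition~\ref{prop:crit} this is the promised way to read off the primes from the map.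

\begin{corollary}\label{cor:test}
An element $g\in\mathrm{CT}(\mathbb{Z})$ lies in $\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$ if and only if all odd primes dividing $m(g)\,m(g^{-1})$ lie in $\mathbb{P}$.
\end{corollary}

\section{The whole group, and joins}

\begin{proof}[Proof of Theorem~\ref{thm:join}\textup{(a)}]
By Theorem~\ref{thm:main} for the set of all primes, $\mathrm{CT}(\mathbb{Z})=\mathcal{G}$. Elements $g_\pi$ of $\mathcal{G}$ preserve $\mathbb{N}_0$ by Lemma~\ref{lem:group}, and if $\pi:A\to B$, then the least common multiple of the moduli of $A$ is a modulus of $g_\pi$. Conversely, a permutation with the stated properties lies in $\mathcal{G}$ by Lemma~\ref{lem:form}.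
\end{proof}

For joins we must build every element of $\mathcal{G}_S$ from elements that involve at most one odd prime each. An element of $\mathcal{G}_{\{2,p\}}$ can trade a single splitting by $p$ for $p-1$ splittings by $2$, and we apply this once for each splitting.

\begin{lemma}\label{lem:binary}
Let $2\in S$, and let $J$ be a subgroup of $\mathcal{G}_S$ that contains $\mathcal{G}_{\{2,p\}}$ for all $p\in S$. Let $A$ be a partition obtained from $\{\mathbb{Z}\}$ by finitely many steps $A'\mapsto A'_{X,p}$ with $p\in S$. Then there is a bijection $\pi$ from $A$ onto a $\{2\}$-partition with $g_\pi\in J$.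
\end{lemma}

\begin{proof}
We use induction on the number of steps. For $A=\{\mathbb{Z}\}$ take the identity. Let $A=A'_{X,p}$, and let $\pi':A'\to B'$ be a bijection onto a $\{2\}$-partition with $g_{\pi'}\in J$. Put $E=\pi'(X)$. By \eqref{eq:refine}, $g_{\pi'}$ is also induced by a bijection $\pi'':A\to B'_{E,p}$. Partition $E$ into $p$ classes by $p-1$ successive splittings by $2$, and let $B$ be obtained from $B'$ by replacing $E$ with these $p$ classes. Then $B$ is a $\{2\}$-partition, $B'_{E,p}$ is a $\{2,p\}$-partition, and $|B|=|B'_{E,p}|$. For any bijection $\rho:B'_{E,p}\to B$ we have $g_\rho\in\mathcal{G}_{\{2,p\}}\le J$, so $\pi=\rho\pi''$ has the required property.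
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:join}\textup{(b)}]
Let $\mathbb{P}=\bigcup_i\mathbb{P}_i$ and $S=\mathbb{P}\cup\{2\}$, and let $J$ be generated by all $\mathrm{CT}_{\mathbb{P}_i}(\mathbb{Z})=\mathcal{G}_{\mathbb{P}_i\cup\{2\}}$. Clearly $J\le\mathcal{G}_S=\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$. As the family is nonempty, $\mathcal{G}_{\{2\}}\le J$, and $\mathcal{G}_{\{2,p\}}\le J$ for each $p\in\mathbb{P}$ because $p$ lies in some $\mathbb{P}_i$. So Lemma~\ref{lem:binary} applies.

Let $g\in\mathcal{G}_S$. By \eqref{eq:refine} we can write $g=g_\pi$ with $\pi:Z_M\to D$ for some $S$-number $M$. Let $N$ be an $S$-number divisible by all moduli of $D$. Split each class $\pi(X)$ of $D$ into its subclasses modulo $N$, and split $X\in Z_M$ accordingly into $N/\mu(\pi(X))$ classes. By \eqref{eq:refine}, $g$ is induced by a bijection $A\to Z_N$. Both $Z_N$ and $A$ arise from $\{\mathbb{Z}\}$ by successive splittings by primes of $S$; for $A$ one passes through $Z_M$. By Lemma~\ref{lem:binary} there are $h,h'\in J$ that carry $A$ and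 $Z_N$, respectively, by canonical maps onto $\{2\}$-partitions $B$ and $B'$. Then $h'gh^{-1}$ carries $B$ by canonical maps onto $B'$, so it lies in $\mathcal{G}_{\{2\}}\le J$. Hence $g\in J$, and $J=\mathrm{CT}_{\mathbb{P}}(\mathbb{Z})$.

\emph{Injectivity.} Let $\mathbb{P}_1\ne\mathbb{P}_2$, say $p\in\mathbb{P}_1\setminus\mathbb{P}_2$. Then $\tau=(0(p),1(p))$ lies in $\mathrm{CT}_{\mathbb{P}_1}(\mathbb{Z})$. Since $p\ge3$, $\tau$ fixes the infinite set $2(p)$ pointwise; as $\tau\neq1$, it is not affine on $\mathbb{Z}$. Its least modulus divides the modulus $p$ and is not $1$, so $m(\tau)=p$, and $\tau\notin\mathrm{CT}_{\mathbb{P}_2}(\mathbb{Z})$ by Corollary~\ref{cor:test}. The statement on meets is Theorem~\ref{thm:int}.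
\end{proof}

\section{Without the prime 2}\label{sec:no2}

Now let $S$ be an arbitrary nonempty set of primes, and let $d=\gcd\{p-1:p\in S\}$ and $b_p=(p-1)/d$ as in Theorem~\ref{thm:gen}. By Proposition~\ref{prop:phi} the group $Q=\mathcal{G}_S/\mathcal{C}_S$ is a quotient of $\Lambda=\{x\in\mathbb{Z}^{(S)}:\sum_pb_px_p=0\}$, and the question is whether the relations found there are all.

\begin{example}\label{ex:35}
Let $S=\{3,5\}$, so $d=2$. The group $\Lambda$ is generated by $2e_3-e_5$: two $3$-splits add as many classes as one $5$-split. The relation in Proposition~\ref{prop:phi} for $(p,q)=(3,5)$ is $4e_3-2e_5$, twice the generator. So $c=\varphi(2e_3-e_5)$ satisfies $c^2=1$, and there is no evident reason for $c=1$. In fact $c\ne1$. For an $S$-partition $A$ consider the parity of $\sum_{X\in A}v_5(\mu(X))$, where $v_5(n)$ is the exponent of $5$ in $n$. If a class with $v_5(\mu(X))=v$ is split by $3$, the sum grows by $2v$ and the parity does not change. If it is split by $5$, the sum grows by $5(v+1)-v=4v+5$ and the parity changes. So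 the parity counts $5$-splits modulo $2$. We shall see that this makes the difference of the parities of target and source an invariant of the permutation that vanishes on $\mathcal{C}_S$. For instance, any bijection between
\[
\{0(3),1(9),4(9),7(9),2(9),5(9),8(9)\}\quad\text{and}\quad\{0(3),1(3),2(15),5(15),8(15),11(15),14(15)\}
\]
gives a permutation in $\mathcal{G}_{\{3,5\}}\setminus\mathcal{C}_{\{3,5\}}$.
\end{example}

\subsection{An invariant}
Let $v_\ell(n)$ be the exponent of the prime $\ell$ in $n$. For an $S$-partition $A$ define $s(A)\in(\mathbb{Z}/d)^{(S)}$ by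
\[
s_\ell(A)=\sum_{X\in A}v_\ell(\mu(X))\bmod d .
\]
Let $\delta_{\ell p}$ be $1$ if $\ell=p$ and $0$ otherwise. Splitting $X$ by $p\in S$ replaces the summand $v=v_\ell(\mu(X))$ by $p$ summands $v+\delta_{\ell p}$, and $p\equiv1\bmod d$. So
\begin{equation}\label{eq:s}
s_\ell(A_{X,p})=s_\ell(A)+(p-1)v+p\,\delta_{\ell p}=s_\ell(A)+\delta_{\ell p},
\qquad\text{i.e.}\quad s(A_{X,p})=s(A)+e_p .
\end{equation}
Thus $s$ counts splittings modulo $d$.

\begin{lemma}\label{lem:inv}
For $g=g_\pi\in\mathcal{G}_S$ with $\pi:A\to B$, the element $I(g)=s(B)-s(A)\in(\mathbb{Z}/d)^{(S)}$ depends only on $g$. The map $I:\mathcal{G}_S\to(\mathbb{Z}/d)^{(S)}$ is a homomorphism that is trivial on $\mathcal{C}_S$.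
\end{lemma}

\begin{proof}
Splitting $X\in A$ and $\pi(X)\in B$ by $p$ adds $e_p$ to both $s(A)$ and $s(B)$, by \eqref{eq:s}, so it does not change $s(B)-s(A)$. Given two representations of $g$, let $N$ be an $S$-number divisible by all moduli of both source partitions. By successive splittings of this kind both representations can be refined so that the source is $Z_N$. Then they coincide, since the bijection is $X\mapsto g(X)$. So $I(g)$ is well defined. For $g,h\in\mathcal{G}_S$ we can, as in the proof of Lemma~\ref{lem:group}, choose partitions with $g$ induced by a bijection $A\to B$ and $h$ by a bijection $B\to C$; then $I(hg)=s(C)-s(A)=I(h)+I(g)$. A class transposition of disjoint $S$-classes is induced by a permutation of a single $S$-partition, so $I$ vanishes on it.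
\end{proof}

\subsection{The quotient}
\begin{proof}[Proof of the first part of Theorem~\ref{thm:gen}]
Normality is Lemma~\ref{lem:group}. Since $\gcd\{b_p:p\in S\}=1$, there is $c\in\mathbb{Z}^{(S)}$ with $\sum_pb_pc_p=1$. We show that the map $\varphi$ of Proposition~\ref{prop:phi} has kernel $d\Lambda$.

\emph{$d\Lambda\subseteq\ker\varphi$.} By Proposition~\ref{prop:phi}, $\ker\varphi$ contains $(q-1)e_p-(p-1)e_q=d(b_qe_p-b_pe_q)$ for all $p,q\in S$. The vectors $b_qe_p-b_pe_q$ lie in $\Lambda$ and generate it: for $x\in\Lambda$,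
\[
\sum_{p,q}c_qx_p\,(b_qe_p-b_pe_q)=\Big(\sum_qb_qc_q\Big)x-\Big(\sum_pb_px_p\Big)c=x .
\]

\emph{$\ker\varphi\subseteq d\Lambda$.} By Lemma~\ref{lem:inv}, $I$ induces a homomorphism on $Q$, again denoted $I$, and $I([A,B])=s(B)-s(A)$. Applying \eqref{eq:s} to partitions of types $\sigma^ua$ and $\sigma^va$ that are obtained by splitting one partition of type $a$, we get
\begin{equation}\label{eq:Iphi}
I(\varphi(u-v))=v-u\bmod d,\qquad\text{i.e.}\quad I(\varphi(x))=-x\bmod d\quad(x\in\Lambda).
\end{equation}
If $I(\varphi(x))=0$, in particular if $\varphi(x)=1$, then $x=dy$ with $y\in\mathbb{Z}^{(S)}$, and $d\sum_pb_py_p=0$ gives $y\in\Lambda$.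

Hence $\ker\varphi=d\Lambda$ and $Q\cong\Lambda/d\Lambda$. Moreover, $I(\varphi(x))=0$ implies $x\in d\Lambda=\ker\varphi$, so $I$ is injective on $Q$; by \eqref{eq:Iphi} its image is the reduction of $\Lambda$ modulo $d$. This image is contained in $K=\{x\in(\mathbb{Z}/d)^{(S)}:\sum_pb_px_p=0\}$. It is all of $K$: if $y\in\mathbb{Z}^{(S)}$ lifts an element of $K$, then $\sum_pb_py_p=dk$ for some $k\in\mathbb{Z}$, and $y-dkc\in\Lambda$ lifts the same element. So $Q\cong K$. If $S$ is finite, then $\mathbb{Z}^{(S)}=\Lambda\oplus\mathbb{Z}c$, so $\Lambda$ is free of rank $|S|-1$ and $\Lambda/d\Lambda\cong(\mathbb{Z}/d)^{|S|-1}$.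
\end{proof}

For later use we record that injectivity of $I$ on $Q$ means
\begin{equation}\label{eq:kerI}
\mathcal{C}_S=\{g\in\mathcal{G}_S:\ I(g)=0\}.
\end{equation}

\subsection{Intersections}
\begin{proof}[Proof of the second part of Theorem~\ref{thm:gen}]
Let $S=S_1\cap S_2\ne\emptyset$, $d_i=d(S_i)$, $d=d(S)$ and $l=\mathrm{lcm}(d_1,d_2)$. Since $S\subseteq S_i$, we have $d_i\mid d$ for $i=1,2$, so $l\mid d$. By Corollary~\ref{cor:Gint}, $\mathcal{C}_{S_1}\cap\mathcal{C}_{S_2}\subseteq\mathcal{G}_{S_1}\cap\mathcal{G}_{S_2}=\mathcal{G}_S$. Let $g\in\mathcal{G}_S$. Computing with $S$-partitions, we see that the invariant of $g$ as an element of $\mathcal{G}_{S_i}$ has components $I_p(g)\bmod d_i$ for $p\in S$ and $0$ for $p\in S_i\setminus S$. By \eqref{eq:kerI} for $S_1$ and $S_2$,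
\[
\mathcal{C}_{S_1}\cap\mathcal{C}_{S_2}=\{g\in\mathcal{G}_S:\ I_p(g)\equiv0\bmod l\ \text{ for all }p\in S\}.
\]
By \eqref{eq:Iphi}, under the isomorphism $\Lambda/d\Lambda\cong\mathcal{G}_S/\mathcal{C}_S$ induced by $\varphi$ the quotient of this group by $\mathcal{C}_S$ corresponds to $(\Lambda\cap l\mathbb{Z}^{(S)})/d\Lambda$. If $x=ly\in\Lambda$ with $y\in\mathbb{Z}^{(S)}$, then $y\in\Lambda$, so
\[
(\mathcal{C}_{S_1}\cap\mathcal{C}_{S_2})/\mathcal{C}_S\;\cong\; l\Lambda/d\Lambda\;\cong\;\Lambda/\tfrac{d}{l}\Lambda .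
\]
This is trivial if $d=l$ or $\Lambda=0$. If $d/l\ge2$ and $\Lambda\ne0$, it is nontrivial: otherwise $\Lambda=\frac dl\Lambda$, and a nonzero element of $\Lambda$ would be divisible in $\mathbb{Z}^{(S)}$ by all powers of $d/l$. Finally, $\Lambda=0$ if and only if $|S|=1$: if $S=\{p\}$, then $b_p=1$ and $\Lambda=0$, and if $p,q\in S$ are different, then $0\ne b_qe_p-b_pe_q\in\Lambda$.

For $S_1=\{3,5,13\}$ and $S_2=\{5,7,13\}$ we have $d_1=\gcd(2,4,12)=2$, $d_2=\gcd(4,6,12)=2$ and $l=2$, but $S=\{5,13\}$ has $d=\gcd(4,12)=4$. Here $\Lambda=\mathbb{Z}(3e_5-e_{13})$, so $\mathcal{C}_{\{5,13\}}$ has index $2$ in $\mathcal{C}_{S_1}\cap\mathcal{C}_{S_2}$.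
\end{proof}

In this last example the nontrivial coset is $\varphi(6e_5-2e_{13})$. It is represented by any permutation that maps a partition obtained from $Z_5$ by six splittings by $5$ onto one obtained from $Z_5$ by two splittings by $13$, by canonical maps; both partitions have $5+24=29$ classes. Its invariant is zero modulo $2$ but not modulo $4$.

\begin{remark}
If $2\in S$, then $d(S)=d(S_1)=d(S_2)=1$, and Theorem~\ref{thm:gen} agrees with Theorems~\ref{thm:main} and~\ref{thm:int}. If $S_1\cap S_2=\emptyset$, then $\mathcal{C}_{S_1}\cap\mathcal{C}_{S_2}\subseteq\mathcal{G}_\emptyset=1$, so the intersection property holds in this case as well.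
\end{remark}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{On A Series Of Finitely Generated Infinite Simple Groups},
\url{https://github.com/Stefan-Kohl/stefan-kohl.github.io}.
\end{thebibliography}

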